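# Minimal Blaschke products on preimages under a finite Blaschke product

## 1. Finite Blaschke products, minimal products, fibers

Throughout, $\mathbb D$ is the open unit disc, $\mathbb T=\partial\mathbb D$, $dm$ is normalized arc length on $\mathbb T$, and $\|f\|_E=\sup_{z\in E}|f(z)|$. For $q\in\overline{\mathbb D}$ write
$$\varphi_q(z)=\frac{z-q}{1-\bar q z}.$$
If $|q|=1$, then $z-q=-q(1-\bar qz)$, so $\varphi_q$ is the unimodular constant $-q$. This degenerate case will occur several times.

**Definition (finite Blaschke product).** A finite Blaschke product of degree $n$ is a function $B=e^{i\theta}\prod_{j=1}^n\varphi_{z_j}$ with $z_j\in\mathbb D$ and $\theta\in\mathbb R$. The set of all of them is $\mathcal B_n$. A unimodular constant counts as a Blaschke product of degree $0$.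

For example $z^2\in\mathcal B_2$, and $z\varphi_{1/2}(z)=\dfrac{z(z-1/2)}{1-z/2}\in\mathcal B_2$. The identity
$$|1-\bar qz|^2-|z-q|^2=(1-|z|^2)(1-|q|^2) \tag{1}$$
shows that a Blaschke product $B$ of degree $n\ge1$ satisfies $|B|<1$ in $\mathbb D$, $|B|=1$ on $\mathbb T$, and $|B|>1$ outside $\overline{\mathbb D}$ (with value $\infty$ at the poles). We use the textbook converse: a function continuous on $\overline{\mathbb D}$, analytic in $\mathbb D$ and unimodular on $\mathbb T$ is a finite Blaschke product, and its degree is its number of zeros in $\mathbb D$, which is also its winding number along $\mathbb T$.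

**Definition (minimal product).** Let $E\subset\mathbb D$ be nonempty and compact and let $k\ge1$. Put $\tau_k(E)=\min_{A\in\mathcal B_k}\|A\|_E$. A product $T\in\mathcal B_k$ with $\|T\|_E=\tau_k(E)$ is called a minimal Blaschke product of degree $k$ for $E$.

The minimum exists; this is due to Walsh (1952), who also shows that some minimal product has all its zeros in the hyperbolic convex hull of $E$. We need only existence, and the argument is short. Take $T_l=e^{i\theta_l}\prod_j\varphi_{q_{l,j}}$ with $\|T_l\|_E$ tending to the infimum, and pass to a subsequence along which $e^{i\theta_l}$ converges and $q_{l,j}\to q_j\in\overline{\mathbb D}$. The denominators are bounded below on $E$ by $1-\max_E|z|$, so the $T_l$ converge uniformly on $E$ to a unimodular constant times $\prod_j\varphi_{q_j}$. Factors with $|q_j|=1$ are constants, so the limit is a Blaschke product $D$ of some degree $d\le k$. Then $z^{k-d}D\in\mathcal B_k$ has norm at most the infimum.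

Two examples will be used repeatedly.

*Two points.* Let $E=\{-s,s\}$ with $0<s<1$. By (1), $1-|\varphi_q(\pm s)|^2=(1-|q|^2)(1-s^2)/|1\mp\bar qs|^2$. The larger of the two numbers $|1\mp\bar qs|^2=1+s^2|q|^2\mp2s\operatorname{Re}q$ is at least $1+s^2|q|^2$. So the smaller of the two values $1-|\varphi_q(\pm s)|^2$ is at most $(1-|q|^2)(1-s^2)/(1+s^2|q|^2)\le1-s^2$, with equality in the last step only for $q=0$. Hence $\tau_1(E)=s$, and the minimal products are exactly $e^{i\theta}z$. On the other hand $\tau_2(E)=0$, because $\varphi_s\varphi_{-s}$ vanishes on $E$.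

*A disc.* Let $E=\{|z|\le r\}$ with $0<r<1$. For $A=e^{i\theta}\prod_{j=1}^k\varphi_{z_j}$, the mean of $\log|z-z_j|$ over $|z|=r$ is $\log\max(r,|z_j|)$, and the mean of $\log|1-\bar z_jz|$ is $0$. So the mean of $\log|A|$ over $|z|=r$ is $\sum_j\log\max(r,|z_j|)\ge k\log r$. Therefore $\|A\|_E\ge r^k$, with equality for $z^k$, and $\tau_k(E)=r^k$.

**Definition (fiber).** Let $B\in\mathcal B_n$, $n\ge1$, and $w\in\overline{\mathbb D}$. The fiber $B^{-1}(w)$ is the multiset of solutions $z$ of $B(z)=w$, counted with multiplicity.

For $B(z)=z^2$ the fiber over $w\neq0$ consists of the two square roots of $w$, and the fiber over $0$ is the point $0$ counted twice.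

In general write $B=e^{i\theta}a/a^\sharp$ with $a=\prod_j(z-z_j)$ and $a^\sharp=\prod_j(1-\bar z_jz)$. For $|w|\le1$ consider the polynomial
$$e^{i\theta}a(z)-w\,a^\sharp(z)=A(w)\prod_{i=1}^n\bigl(z-z_i(w)\bigr),\qquad A(w)=e^{i\theta}-(-1)^nw\prod_j\bar z_j . \tag{2}$$
Its leading coefficient $A(w)$ is nonzero because $|\prod_jz_j|<1$. The polynomials $a$ and $a^\sharp$ have no common zero, so at a root $a^\sharp\ne0$; thus the roots are exactly the solutions of $B(z)=w$, with the same multiplicities. Since $|B|>1$ outside $\overline{\mathbb D}$, every fiber consists of exactly $n$ points of $\overline{\mathbb D}$. They lie in $\mathbb D$ if $|w|<1$ and on $\mathbb T$ if $|w|=1$. The roots of a polynomial with continuous coefficients and nonvanishing leading coefficient vary continuously, so $w\mapsto\sum_{z\in B^{-1}(w)}f(z)$ is continuous on $\overline{\mathbb D}$ whenever $f$ is.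

Consequently $B:\mathbb D\to\mathbb D$ is onto. For $E\subset\mathbb D$ nonempty and compact, let $B^{-1}(E)$ be the set of preimages in $\mathbb D$. It is nonempty, it satisfies $B(B^{-1}(E))=E$, and it is compact: $E\subset\{|w|\le r\}$ for some $r<1$, while $|B|>r$ near $\mathbb T$. For $B=z^2$ and $E=\{\pm s\}$ it is the set of four points $z^4=s^2$.

Finally, if $T\in\mathcal B_m$ then $T\circ B\in\mathcal B_{mn}$. Indeed, for $q\in\mathbb D$ the function $\varphi_q\circ B$ is analytic near $\overline{\mathbb D}$, unimodular on $\mathbb T$, and its zeros in $\mathbb D$ are the $n$ points of the fiber over $q$.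

## 2. Composition with $B$ and the preimage of $E$

If $T\in\mathcal B_m$, then $\|T\circ B\|_{B^{-1}(E)}=\|T\|_E$, since $B$ maps $B^{-1}(E)$ onto $E$. So $\tau_{mn}(B^{-1}(E))\le\tau_m(E)$. The products $T\circ B$ are, however, only a small part of $\mathcal B_{mn}$. Could some other product of degree $mn$, one that does not factor through $B$, do better on $B^{-1}(E)$? The problem comes from the paper "On Finite Blaschke Products Sharing Preimages of Sets":

**Conjecture (B).** Let $T$ be a minimal Blaschke product of degree $m$ for $E$. Then for any finite Blaschke product $B$ of degree $n$, $T\circ B$ is a minimal Blaschke product of degree $mn$ for $B^{-1}(E)$.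

The conjecture is true. We shall prove the following.

**Theorem 1.** Let $m,n\ge1$, let $B\in\mathcal B_n$, and let $E\subset\mathbb D$ be nonempty and compact.

1. $\tau_{mn}(B^{-1}(E))=\tau_m(E)$. Consequently, for $T\in\mathcal B_m$, the product $T\circ B$ is minimal of degree $mn$ for $B^{-1}(E)$ if and only if $T$ is minimal of degree $m$ for $E$. In particular Conjecture (B) holds.
2. If $E$ has more than $m$ points (equivalently, $\tau_m(E)>0$), then $T\mapsto T\circ B$ is a bijection from the set of minimal Blaschke products of degree $m$ for $E$ onto the set of minimal Blaschke products of degree $mn$ for $B^{-1}(E)$.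

Some cases are immediate. If $n=1$, then $B$ is an automorphism of $\mathbb D$ and $C\mapsto C\circ B^{-1}$ maps $\mathcal B_m$ onto itself, so everything is transported. If $E$ has at most $m$ points, some $T\in\mathcal B_m$ vanishes on $E$, $T\circ B$ vanishes on $B^{-1}(E)$, and both minima are $0$.

The smallest case with content is $m=1$, $n=2$, $B=z^2$, $E=\{\pm s\}$. The claim is that every $C\in\mathcal B_2$ satisfies $|C|\ge s$ at one of the four points $z^4=s^2$. Test it on $C=z\varphi_q$ with $0<q<1$: at $z=-\sqrt s$ we have $|C|=\sqrt s\,\dfrac{\sqrt s+q}{1+q\sqrt s}$, which exceeds $s$ because $\sqrt s+q>\sqrt s+qs$. So this competitor loses, but the computation does not explain why all of them do.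

## 3. Scalar push-forwards: the product and the average over a fiber

We need a lower bound for a competitor $C\in\mathcal B_{mn}$ on $B^{-1}(E)$, in terms of products of degree $m$ on $E$. The natural move is to push $C$ forward to a function of $w=B(z)$. There are two obvious ways to do so.

**Lemma 2.** For a finite Blaschke product $C$, the function $g(w)=\prod_{z\in B^{-1}(w)}C(z)$ is a finite Blaschke product of the same degree as $C$.

*Proof.* It suffices to treat $C=\varphi_\zeta$, $\zeta\in\mathbb D$. By (2),
$$\prod_i(\zeta-z_i(w))=\frac{e^{i\theta}a(\zeta)-w\,a^\sharp(\zeta)}{A(w)},$$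
which is analytic and has, since $a^\sharp(\zeta)\neq0$, exactly one zero, a simple one, at $w=B(\zeta)\in\mathbb D$. The product $\prod_i(1-\bar\zeta z_i(w))$ equals $1$ if $\zeta=0$; otherwise it is $\bar\zeta^n\prod_i(1/\bar\zeta-z_i(w))$, which is analytic by the same formula. It has no zero for $|w|\le1$, since all $|z_i(w)|\le1$. So $g$ is analytic near $\overline{\mathbb D}$ and has one zero in $\mathbb D$; on $\mathbb T$ it is unimodular, because the fiber lies on $\mathbb T$. $\square$

For $C\in\mathcal B_{mn}$ this gives $g\in\mathcal B_{mn}$ with $\|g\|_E\le\|C\|_{B^{-1}(E)}^n$, so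
$$\|C\|_{B^{-1}(E)}\ge\tau_{mn}(E)^{1/n}.$$
When $E=\{|w|\le r\}$, the right side is $(r^{mn})^{1/n}=r^m=\tau_m(E)$, and part 1 is proved for this disc and every $B$. In general the bound is too weak. We always have $\tau_{mn}(E)\le\tau_m(E)^n$ (take $T^n$), but the inequality can be strict: for $E=\{\pm s\}$, $m=1$, $n=2$, we have $\tau_2(E)=0$ while $\tau_1(E)=s$, and the argument yields only $\|C\|\ge0$. The product multiplies the degree allowed on $E$ by $n$, and then $g$ may vanish on all of $E$.

The other attempt is the average $f(w)=\frac1n\sum_{z\in B^{-1}(w)}C(z)$. It is analytic, and $|f|\le\|C\|_{B^{-1}(E)}$ on $E$. But it need not be unimodular on $\mathbb T$, and without that there is no lower bound. For $B=z^2$ and $C=z\varphi_q$ with $0<q<1$,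
$$C(z)=\frac{(z^2-qz)(1+qz)}{1-q^2z^2},\qquad f(w)=\frac{(1-q^2)\,w}{1-q^2w},$$
so $|f(-1)|<1$, and $|f(\pm s)|\le\dfrac{(1-q^2)s}{1-q^2s}<s=\tau_1(\{\pm s\})$. The average of a losing competitor beats $\tau_1(E)$, so nothing can be concluded from it.

## 4. The matrix push-forward, worked out for $B=z^2$

The average is one weighted sum over the fiber. Let us keep all weighted sums $\sum_{z\in B^{-1}(w)}C(z)x(z)y(z)$, where $x,y$ run over an $n$-dimensional space of analytic weights with basis $c_1,\dots,c_n$; they are encoded in the matrix with entries $\sum_zC(z)c_k(z)c_l(z)$. Write $N=[c_k(z_i)]_{i,k}$ and $\Delta=\operatorname{diag}(C(z_i))$. The matrix is $N^T\Delta N$. If the weights are orthonormal on the fibers over $\mathbb T$, then $N$ is unitary there, and so is $N^T\Delta N$: the modulus-one property that the average lost is back.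

For $B=z^2$ take $c_1=1/\sqrt2$, $c_2=z/\sqrt2$. Over $w\in\mathbb T$ the fiber is $\{z,-z\}$, and $\sum c_1\overline{c_1}=\sum c_2\overline{c_2}=1$, $\sum c_1\overline{c_2}=0$. Split $C(z)=C_0(z^2)+zC_1(z^2)$. Then
$$\Psi(w)=N^T\Delta N=\begin{pmatrix}C_0&wC_1\\ wC_1&wC_0\end{pmatrix},\qquad \det\Psi=w\,(C_0^2-wC_1^2)=w\,C(z)C(-z).$$
By Lemma 2 the determinant has $\deg C+1$ zeros: those of the product push-forward and one more.

One might prefer the matrix $N^{-1}\Delta N$ of multiplication by $C$, which here is $\begin{pmatrix}C_0&wC_1\\ C_1&C_0\end{pmatrix}$ and has no extra zero. But its norm inside $\mathbb D$ is not controlled by $C$ on the fiber. For $C=z\varphi_q$ with $0<q<1$ one finds $C_1(w)=q(w-1)/(1-q^2w)$, so at $w=0$ the norm of this matrix is $q$, although $C$ vanishes on the fiber over $0$. In the form $N^T\Delta N$ only $N$ enters, and in this example $N^*N=\operatorname{diag}(1,|w|)$, so $\|N\|\le1$ in $\mathbb D$ and $\|\Psi(w)\|\le\max_{z\in B^{-1}(w)}|C(z)|$. The price of the norm bound is the extra zero.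

In general the price will be $n-1$ zeros, so for $C\in\mathcal B_{mn}$ the determinant has $mn+n-1=(m+1)n-1$ zeros. A vector of $n$ polynomials of degree at most $m$ has $(m+1)n$ coefficients, exactly one more. This single spare dimension is what lets us extract from $\Psi$ a scalar Blaschke product of degree at most $m$ that is at least as small on $E$.

The proof has three parts: the extraction (Section 5), the construction of orthonormal weights for a general $B$ (Section 6), and the properties of $\Psi$ (Section 7). We write $|\cdot|$ for the Euclidean norm on $\mathbb C^n$ and $\|\cdot\|$ for the operator norm of a matrix, and we recall one classical theorem.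

**Theorem (Fejér–Riesz).** A trigonometric polynomial of degree $\le d$ that is $\ge0$ on $\mathbb T$ and not identically $0$ equals $|H|^2$ on $\mathbb T$ for a polynomial $H$ of degree $\le d$ without zeros in $\mathbb D$. If it is $>0$ on $\mathbb T$, then $H$ has no zeros in $\overline{\mathbb D}$.

For example, $5+2z+2\bar z=|2+z|^2=|1+2z|^2$ on $\mathbb T$, and $H=2+z$ is the choice without zeros in $\overline{\mathbb D}$.

## 5. From a matrix with few determinant zeros to a scalar product of degree at most $m$

**Lemma 3.** Let $\Psi$ be an $n\times n$ matrix of functions analytic near $w_0$, with $\det\Psi$ vanishing to finite order $\nu$ at $w_0$. For vectors $P$ of functions analytic near $w_0$, the requirement that $\Psi^{-1}P$ be analytic at $w_0$ amounts to $\nu$ linear conditions on $P$.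

*Proof.* Put $\zeta=w-w_0$. We first write $\Psi=U\operatorname{diag}(\zeta^{k_1},\dots,\zeta^{k_n})V$ near $w_0$, with $U,V$ analytic and invertible near $w_0$ (Smith normal form). Among the entries of $\Psi$ choose one with the smallest order of vanishing, and move it to the upper left corner by exchanging rows and columns. It divides every other entry in the ring of germs at $w_0$, so row and column operations clear the rest of the first row and the first column. Repeat with the remaining $(n-1)\times(n-1)$ block; it is never zero because $\det\Psi\not\equiv0$. The diagonal entries are powers of $\zeta$ times invertible germs, which we absorb into $U$. Taking determinants, $\sum k_i=\nu$. Now $\Psi^{-1}P=V^{-1}\operatorname{diag}(\zeta^{-k_i})U^{-1}P$ is analytic at $w_0$ if and only if for each $i$ the $i$-th entry of $U^{-1}P$ vanishes to order at least $k_i$. These are $\sum k_i=\nu$ linear conditions. $\square$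

For $\Psi=\operatorname{diag}(w,w^2)$ at $w_0=0$, for instance, the conditions are $P_1(0)=0$ and $P_2(0)=P_2'(0)=0$, three in number.

**Proposition 4.** Let $\Psi$ be an $n\times n$ matrix function, analytic in a neighborhood of $\overline{\mathbb D}$ and unitary on $\mathbb T$, such that $\det\Psi$ has at most $(m+1)n-1$ zeros in $\mathbb D$, counted with multiplicity. Then $\rho:=\max_{w\in E}\|\Psi(w)\|\ge\tau_m(E)$.

*Proof.* **Step 1: a polynomial vector in the range of $\Psi$.** We use the spare dimension to find $P\neq0$, of degree $\le m$, that $\Psi$ divides. The vectors $P=(P_1,\dots,P_n)^T$ of polynomials of degree $\le m$ form a space of dimension $(m+1)n$. Since $|\det\Psi|=1$ on $\mathbb T$, $\det\Psi\not\equiv0$. By Lemma 3, asking that $\Psi^{-1}P$ be analytic at every zero of $\det\Psi$ in $\mathbb D$ imposes at most $(m+1)n-1$ linear conditions. Hence there is $P\ne0$ in the space such that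
$$p:=\Psi^{-1}P$$
is analytic in $\mathbb D$. Since $\Psi$ is invertible on $\mathbb T$, $p$ is analytic in a neighborhood of $\overline{\mathbb D}$, and $|p|=|P|$ on $\mathbb T$ because $\Psi$ is unitary there.

**Step 2: a scalar polynomial with the same modulus on $\mathbb T$.** This step produces the denominator of the scalar Blaschke product. On $\mathbb T$ the function $\sum_k|P_k|^2$ is a nonnegative trigonometric polynomial of degree $\le m$, not identically $0$. By Fejér–Riesz there is a polynomial $Q$ of degree $\le m$, without zeros in $\mathbb D$, with $|Q|^2=\sum_k|P_k|^2$ on $\mathbb T$. For a polynomial $R$ of degree $\le m$ put $R^*(z)=z^m\overline{R(1/\bar z)}$. This is again a polynomial of degree $\le m$, $R^{**}=R$, and on $\mathbb T$ we have $R^*=z^m\overline R$, so $|R^*|=|R|$. Put $P^*=(P_1^*,\dots,P_n^*)^T$. Multiplying $\sum_kP_k\overline{P_k}=Q\overline Q$ by $z^m$ gives, first on $\mathbb T$ and then identically,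
$$\sum_kP_kP_k^*=QQ^* . \tag{3}$$

**Step 3: bounds inside the disc.** We compare $p$ and $P^*$ with $Q$ in $\mathbb D$ by the maximum principle. On $\mathbb T$ we have $|p|=|P|=|P^*|=|Q|$. Possible zeros of $Q$ on $\mathbb T$ do no harm: if $Q$ has a zero of order $\nu$ at $t_0\in\mathbb T$, then the entries of $p$ and $P^*$ are analytic near $t_0$ and $O(|z-t_0|^\nu)$ along $\mathbb T$, hence divisible by $(z-t_0)^\nu$ there. So $p/Q$ and $P^*/Q$ are analytic near $\overline{\mathbb D}$ and have norm $1$ on $\mathbb T$. Applying the scalar maximum principle to their inner products with fixed unit vectors, we get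
$$|p|\le|Q|,\qquad|P^*|\le|Q|\qquad\text{in }\mathbb D. \tag{4}$$

**Step 4: the scalar product.** We combine (3) and (4) on $E$. For $w\in E$ we have $Q(w)\ne0$, and (3), Cauchy–Schwarz, (4) and $P=\Psi p$ give
$$|Q^*|\le\frac{|P|\,|P^*|}{|Q|}\le|P|=|\Psi p|\le\rho\,|p|\le\rho\,|Q|\qquad\text{at }w. \tag{5}$$
Put $D:=Q^*/Q$. Since $Q$ has degree $\le m$ and no zeros in $\mathbb D$, we can write $Q=c\prod_{j=1}^m(1-\bar q_jz)$ with $c\neq0$, $|q_j|\le1$, where $q_j=0$ is allowed if the degree is less than $m$. Then $Q^*=\bar c\prod_j(z-q_j)$, and $D=(\bar c/c)\prod_j\varphi_{q_j}$. Factors with $|q_j|=1$ are unimodular constants, so $D$ is a finite Blaschke product of some degree $d\le m$. By (5), $|D|\le\rho$ on $E$. Hence $z^{m-d}D\in\mathcal B_m$ has norm $\le\rho$ on $E$, and $\tau_m(E)\le\rho$. $\square$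

As a check, take $B=z^2$, $m=1$ and $C=z^2$. Then $C_0=w$, $C_1=0$, $\Psi=\operatorname{diag}(w,w^2)$, and $\det\Psi$ has $3=(1+1)\cdot2-1$ zeros. The conditions above leave $P=(w,0)^T$ up to a factor. So $p=(1,0)^T$, $Q=1$, $Q^*=w$ and $D=w$: the proof recovers the product $T(w)=w$ with $C=T\circ B$.

## 6. Weights that are orthonormal on the fibers over $\mathbb T$

Logarithmic differentiation of $B$, together with $1-\bar z_jz=z(\bar z-\bar z_j)$ on $\mathbb T$, gives
$$\frac{zB'(z)}{B(z)}=\sum_j\frac{z(1-|z_j|^2)}{(z-z_j)(1-\bar z_jz)}=\sum_j\frac{1-|z_j|^2}{|z-z_j|^2}=|B'(z)|>0\qquad(z\in\mathbb T), \tag{6}$$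
the last equality because the sum is positive and $|z|=|B|=1$. Writing $B(e^{is})=e^{i\phi(s)}$ with $\phi$ continuous, we have $\phi'(s)=zB'(z)/B(z)>0$ at $z=e^{is}$, and $\phi$ increases by $2\pi n$ when $s$ increases by $2\pi$. So $B:\mathbb T\to\mathbb T$ is an orientation-preserving $n$-fold covering. The fiber over $w\in\mathbb T$ has $n$ distinct points, and $dm(w)=|B'(z)|\,dm(z)$ on each sheet.

On $\mathbb T$, $|a^\sharp|=|a|=\prod_j|z-z_j|$, so by (6)
$$|B'|\,|a^\sharp|^2=\sum_j(1-|z_j|^2)\prod_{i\neq j}|z-z_i|^2=|H|^2\qquad\text{on }\mathbb T. \tag{7}$$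
The middle expression is a strictly positive trigonometric polynomial of degree $\le n-1$, and Fejér–Riesz supplies the polynomial $H$, of degree $\le n-1$ and without zeros in $\overline{\mathbb D}$.

**Lemma 5.** There is a basis $h_1,\dots,h_n$ of the polynomials of degree $\le n-1$ such that the functions $c_k:=h_k/H$ satisfy
$$\sum_{z\in B^{-1}(w)}c_k(z)\overline{c_l(z)}=\delta_{kl}\qquad\text{for all }w\in\mathbb T. \tag{8}$$

*Proof.* Let $\langle\cdot,\cdot\rangle$ be the inner product of $L^2(\mathbb T,dm)$, and let $K=\{h/a^\sharp:\deg h\le n-1\}$, a space of dimension $n$.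

**Step 1: $K$ is orthogonal to multiples of $B$.** This will kill Fourier coefficients in Step 2. Let $e=h/a^\sharp\in K$ and let $g$ be analytic near $\overline{\mathbb D}$. Put $\tilde h(z)=z^{n-1}\overline{h(1/\bar z)}$, a polynomial. On $\mathbb T$ we have $\bar h=z^{1-n}\tilde h$, $\bar a=z^{-n}a^\sharp$ and $a\bar a=a^\sharp\overline{a^\sharp}$, so
$$B\,\bar e=e^{i\theta}\frac{a}{a^\sharp}\cdot\frac{\bar h}{\overline{a^\sharp}}=e^{i\theta}\frac{\bar h}{\bar a}=e^{i\theta}\frac{z\tilde h}{a^\sharp}.$$
Since $dm=dz/(2\pi iz)$, Cauchy's theorem gives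
$$\langle Bg,e\rangle=\frac{e^{i\theta}}{2\pi i}\oint_{\mathbb T}g\,\frac{\tilde h}{a^\sharp}\,dz=0 .$$

**Step 2: fiber sums are constant.** We turn orthogonality on $\mathbb T$ into orthogonality on each fiber. For $e,e'\in K$ put
$$u(w)=\sum_{z\in B^{-1}(w)}\frac{e(z)\overline{e'(z)}}{|B'(z)|},$$
a continuous function on $\mathbb T$. The change of variables $dm(w)=|B'(z)|dm(z)$ on each sheet gives $\int u\,\bar w^j\,dm=\int e\,\overline{e'}\,\overline{B^j}\,dm$ for every integer $j$. For $j\ge1$ this is $\langle e,B^je'\rangle=\overline{\langle B\cdot B^{j-1}e',e\rangle}=0$ by Step 1. For $j\le-1$ we have $\overline{B^j}=B^{|j|}$ on $\mathbb T$, and the integral is $\langle B\cdot B^{|j|-1}e,e'\rangle=0$. So only the zeroth Fourier coefficient of the continuous function $u$ can be nonzero, and $u\equiv\int u\,dm=\langle e,e'\rangle$.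

**Step 3: the basis.** We absorb the factor $1/|B'|$ into $H$. Let $e_k=h_k/a^\sharp$, $1\le k\le n$, be an orthonormal basis of $K$. By (7), $|B'|=|H/a^\sharp|^2$ on $\mathbb T$, so $c_k\overline{c_l}=h_k\overline{h_l}/|H|^2=e_k\overline{e_l}/|B'|$ there. By Step 2 the fiber sums of this are $\langle e_k,e_l\rangle=\delta_{kl}$. $\square$

For $B=z^2$ we have $a^\sharp=1$, $|H|^2=2$, and $K$ is the space of polynomials of degree $\le1$ with orthonormal basis $1,z$. With $H=\sqrt2$ we get the weights of Section 4.

For $x\in\mathbb C^n$ write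
$$x(z)=\sum_kx_kc_k(z),\qquad S_x(w)=\sum_{z\in B^{-1}(w)}|x(z)|^2 .$$
The functions $c_k$ are analytic near $\overline{\mathbb D}$, so $S_x$ is continuous on $\overline{\mathbb D}$, and $S_x=|x|^2$ on $\mathbb T$ by (8). In the example $B=z^2$, $S_x(w)=|x_1|^2+|x_2|^2|w|$. This is at most $|x|^2$ in $\mathbb D$, and the next lemma says that this happens for every $B$.

**Lemma 6.** Let $f$ be analytic in $\mathbb D$, $S(w)=\sum_{z\in B^{-1}(w)}|f(z)|^2$, and $w_0\in\mathbb D$. For all small $r>0$ the mean of $S$ over $|w-w_0|=r$ is at least $S(w_0)$. If equality holds for some such $r$, then $f$ is constant. Moreover, for every $x\in\mathbb C^n$,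
$$S_x(w)\le|x|^2\qquad(w\in\overline{\mathbb D}). \tag{9}$$

*Proof.* **Step 1: the mean over a small circle.** We compute it sheet by sheet, allowing $w_0$ to be a critical value. Let $\zeta_1,\dots,\zeta_q$ be the distinct points of $B^{-1}(w_0)$, with multiplicities $k_1,\dots,k_q$, $\sum k_j=n$. Near $\zeta_j$ there is a local coordinate $\eta_j$ with $\eta_j(\zeta_j)=0$ and $B(z)-w_0=\eta_j(z)^{k_j}$. Let $g_j=f\circ\eta_j^{-1}$, analytic near $0$. For $w\ne w_0$ close to $w_0$, the $n$ points of the fiber are those with $\eta_j^{k_j}=w-w_0$, so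
$$S(w)=\sum_j\ \sum_{\eta^{k_j}=w-w_0}|g_j(\eta)|^2 .$$
Put $w=w_0+re^{it}$. For fixed $j$, with $k=k_j$, the points $\eta$ are $r^{1/k}e^{i(t+2\pi l)/k}$, $0\le l<k$. As $t$ runs over $[0,2\pi]$ they cover the circle $|\eta|=r^{1/k}$ once, at speed $1/k$ in the angle. So the mean over $t$ of the inner sum is $k$ times the mean of $|g_j|^2$ over that circle. If $g_j(\eta)=\sum_{l\ge0}\gamma_l\eta^l$, the latter mean is $\sum_l|\gamma_l|^2r^{2l/k}\ge|\gamma_0|^2=|f(\zeta_j)|^2$, with equality only if $g_j$ is constant. Summing over $j$, the mean of $S$ is at least $\sum_jk_j|f(\zeta_j)|^2=S(w_0)$. Equality forces every $g_j$ to be constant; then $f$ is constant near $\zeta_1$, hence in $\mathbb D$.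

**Step 2: the maximum principle.** We deduce (9) from the values on $\mathbb T$. Let $M$ be the maximum of $S_x$ on $\overline{\mathbb D}$ and suppose $M>|x|^2$. Since $S_x=|x|^2$ on $\mathbb T$, the set $\{S_x=M\}$ is a nonempty compact subset of $\mathbb D$. Let $w_0$ be a point of it of largest modulus. Every small circle about $w_0$ contains an arc of points of larger modulus, where $S_x<M$. So the mean of $S_x$ over it is less than $M=S_x(w_0)$, contradicting Step 1. $\square$

## 7. The push-forward matrix: unitarity, norm, zeros of the determinant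

For a finite Blaschke product $C$ put
$$\Psi_{kl}(w)=\sum_{z\in B^{-1}(w)}C(z)c_k(z)c_l(z)\qquad(1\le k,l\le n). \tag{10}$$
To count zeros of $\det\Psi$ we need the winding number of a product over fibers.

**Lemma 7.** If $F$ is continuous and zero-free on $\mathbb T$, then $w\mapsto\prod_{z\in B^{-1}(w)}F(z)$ has the same winding number along $\mathbb T$ as $F$.

*Proof.* Since $\phi$ from Section 6 is an increasing homeomorphism of $\mathbb R$, it has an increasing continuous inverse $t\mapsto s(t)$. It satisfies $B(e^{is(t)})=e^{it}$ and $s(t+2\pi n)=s(t)+2\pi$. The fiber over $e^{it}$ is $\{e^{is(t+2\pi k)}:0\le k<n\}$. Let $L$ be a continuous logarithm of $s\mapsto F(e^{is})$ on $\mathbb R$. Then $\sum_{k=0}^{n-1}L(s(t+2\pi k))$ is a continuous logarithm of the product, and its change over $0\le t\le2\pi$ telescopes to $L(s(2\pi n))-L(s(0))=L(s(0)+2\pi)-L(s(0))$. This is $2\pi i$ times the winding number of $F$. $\square$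

**Lemma 8.** (a) $\Psi$ is analytic near $\overline{\mathbb D}$ and unitary on $\mathbb T$. (b) $\|\Psi(w)\|\le\|C\|_{B^{-1}(E)}$ for $w\in E$. (c) $\det\Psi$ has exactly $\deg C+n-1$ zeros in $\mathbb D$, counted with multiplicity.

*Proof.* **Step (a): analyticity and unitarity.** These are the hypotheses of Proposition 4 apart from the zero count. Choose $R>1$ such that $B$, $C$ and $1/H$ are analytic in a neighborhood of $|z|\le R$. For $|w|\le1$ all zeros of $B-w$ in $|z|\le R$ lie in $\overline{\mathbb D}$ and form the fiber, so by the residue theorem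
$$\Psi_{kl}(w)=\frac1{2\pi i}\oint_{|z|=R}\frac{C\,c_k\,c_l\,B'}{B-w}\,dz .$$
The right side is analytic in $|w|<\min_{|z|=R}|B|$, and this minimum exceeds $1$. For $w\in\mathbb T$ with fiber $\{z_1,\dots,z_n\}$ we have $\Psi=N^T\operatorname{diag}(C(z_i))N$, $N=[c_k(z_i)]_{i,k}$. By (8), $N^*N=I$, so $N$ and $N^T$ are unitary. The diagonal matrix is unitary because the $z_i$ lie on $\mathbb T$. So $\Psi(w)$ is unitary.

**Step (b): the norm bound.** Here (9) is used. For unit vectors $x,y\in\mathbb C^n$ and $w\in E$ the fiber lies in $B^{-1}(E)$, so Cauchy–Schwarz and (9) give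
$$|y^T\Psi(w)x|=\Bigl|\sum_{z\in B^{-1}(w)}C(z)y(z)x(z)\Bigr|\le\|C\|_{B^{-1}(E)}\,S_y(w)^{1/2}S_x(w)^{1/2}\le\|C\|_{B^{-1}(E)} .$$
The supremum of the left side over unit $x,y$ is $\|\Psi(w)\|$.

**Step (c): the zero count.** We compute the winding number of $\det\Psi$ along $\mathbb T$; by (a) and the argument principle it is the number of zeros in $\mathbb D$. Let $w\in\mathbb T$ and let $\kappa\neq0$ be the determinant of the matrix of coefficients of $h_1,\dots,h_n$ in the basis $1,z,\dots,z^{n-1}$. By the Vandermonde formula,
$$\det\Psi=(\det N)^2\prod_iC(z_i)=\kappa^2\,\frac{\prod_{i<j}(z_i-z_j)^2}{\prod_iH(z_i)^2}\prod_iC(z_i). \tag{11}$$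
Next we rewrite the discriminant. Differentiating (2) in $z$ at $z=z_i$ gives
$$A(w)\prod_{j\ne i}(z_i-z_j)=e^{i\theta}a'(z_i)-w\,(a^\sharp)'(z_i).$$
From $B\,a^\sharp=e^{i\theta}a$ we get $B'a^\sharp=e^{i\theta}a'-B\,(a^\sharp)'$, and $w=B(z_i)$. So the right side is $B'(z_i)a^\sharp(z_i)$. Multiplying over $i$,
$$\prod_{i<j}(z_i-z_j)^2=\pm A(w)^{-n}\prod_iB'(z_i)\,a^\sharp(z_i),$$
with a sign depending only on $n$.

By Lemma 7, the winding number of $\det\Psi$ is therefore
$$-n\operatorname{wind}A+\operatorname{wind}B'+\operatorname{wind}a^\sharp-2\operatorname{wind}H+\operatorname{wind}C .$$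
The functions $A$, $a^\sharp$, $H$ have no zeros in $\overline{\mathbb D}$, so their winding numbers are $0$. By (6), $zB'/B>0$ on $\mathbb T$, so $\operatorname{wind}B'=\operatorname{wind}B-1=n-1$. Finally $\operatorname{wind}C=\deg C$. The total is $\deg C+n-1$. $\square$

## 8. Equality of $\tau_{mn}(B^{-1}(E))$ and $\tau_m(E)$

*Proof of part 1 of Theorem 1.* **Step 1: the lower bound.** We show that no competitor beats $\tau_m(E)$. Let $C\in\mathcal B_{mn}$ and form $\Psi$ by (10). By Lemma 8(a) and (c), $\Psi$ is analytic near $\overline{\mathbb D}$, unitary on $\mathbb T$, and $\det\Psi$ has $mn+n-1=(m+1)n-1$ zeros in $\mathbb D$. So Proposition 4 applies, and with Lemma 8(b)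
$$\|C\|_{B^{-1}(E)}\ge\max_{w\in E}\|\Psi(w)\|\ge\tau_m(E).$$
Hence $\tau_{mn}(B^{-1}(E))\ge\tau_m(E)$.

**Step 2: equality and the equivalence.** We compare with compositions. For $T\in\mathcal B_m$ we have $T\circ B\in\mathcal B_{mn}$ and $\|T\circ B\|_{B^{-1}(E)}=\|T\|_E$. Taking $T$ minimal for $E$ gives $\tau_{mn}(B^{-1}(E))=\tau_m(E)$. Therefore $T\circ B$ is minimal if and only if $\|T\|_E=\tau_m(E)$, that is, if and only if $T$ is minimal. $\square$

## 9. Every minimal product for $B^{-1}(E)$ factors through $B$

*Proof of part 2 of Theorem 1.* **Step 1: reductions.** We dispose of everything except surjectivity. Since the minimum is attained, $\tau_m(E)=0$ if and only if some element of $\mathcal B_m$ vanishes on $E$, that is, if and only if $E$ has at most $m$ points. Assume $\tau:=\tau_m(E)>0$. By part 1, $T\mapsto T\circ B$ maps minimal products to minimal products. It is injective because $B$ maps $\mathbb D$ onto $\mathbb D$. For surjectivity let $C\in\mathcal B_{mn}$ satisfy $\|C\|_{B^{-1}(E)}=\tau$. Form $\Psi$ by (10), and let $\rho,P,p,Q,D$ and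 $d=\deg D$ be as in the proof of Proposition 4.

**Step 2: a point of equality.** We find a point of $E$ where all the inequalities in (5) are sharp. Lemma 8(b) gives $\rho\le\tau$ and Proposition 4 gives $\rho\ge\tau$, so $\rho=\tau$. By (5), $|D|\le\tau$ on $E$. Also $\|D\|_E\ge\|z^{m-d}D\|_E\ge\tau$, because $z^{m-d}D\in\mathcal B_m$. So there is $w_0\in E$ with $|D(w_0)|=\tau$, i.e. $|Q^*(w_0)|=\tau|Q(w_0)|$. At $w_0$ the two ends of (5) agree, so all its inequalities are equalities. In particular $|P(w_0)|=\tau|Q(w_0)|>0$, then $|P^*(w_0)|=|Q(w_0)|$, and, as $\tau>0$, $|p(w_0)|=|Q(w_0)|$.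

**Step 3: $p$ and $P^*$ are constant multiples of $Q$.** Equality at one point propagates. Let $f$ be a vector-valued analytic function in $\mathbb D$ with $|f|\le1$ and $|f(w_0)|=1$. The scalar function $f(w_0)^*f$, where $f(w_0)^*$ is the conjugate transpose, has modulus $\le1$ and equals $1$ at $w_0$, so it is $\equiv1$. Then equality holds in Cauchy–Schwarz, and $f\equiv f(w_0)$. By (4) we may apply this to $p/Q$ and to $P^*/Q$. So there are constant unit vectors $u,v\in\mathbb C^n$ with
$$p=vQ,\qquad P^*=uQ .$$
Applying $R\mapsto R^*$ to each entry of the second equation gives $P=\bar u\,Q^*$. Now $P=\Psi p$ reads $\bar u\,Q^*=\Psi v\,Q$, so $\Psi v=\bar u\,D$. Since $u^T\bar u=1$,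
$$D(w)=u^T\Psi(w)v=\sum_{z\in B^{-1}(w)}C(z)u(z)v(z). \tag{12}$$

**Step 4: the weights $u(z)$ and $v(z)$ are constant functions.** We use the equality case of Lemma 6. At $w_0\in E$, (12), Cauchy–Schwarz, $\|C\|_{B^{-1}(E)}=\tau$ and (9) give
$$\tau=|D(w_0)|\le\tau\,S_u(w_0)^{1/2}S_v(w_0)^{1/2}\le\tau ,$$
so $S_u(w_0)=S_v(w_0)=1$. Since $S_u\le1$ everywhere by (9), the mean of $S_u$ over any small circle about $w_0$ is at most $1=S_u(w_0)$; by Lemma 6 it is also at least $S_u(w_0)$. So equality holds, and the function $u(\cdot)$ is constant in $\mathbb D$. The same holds for $v(\cdot)$. Summing over the $n$ points of the fiber over $w_0$, $n|u(\cdot)|^2=n|v(\cdot)|^2=1$, so both constants have modulus $n^{-1/2}$. Write their product as $\bar\varepsilon/n$ with $|\varepsilon|=1$. Then (12) becomes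
$$D(w)=\frac{\bar\varepsilon}{n}\sum_{z\in B^{-1}(w)}C(z),$$
first in $\mathbb D$ and, by continuity, on $\overline{\mathbb D}$. So for this $C$ the average of Section 3 is, up to a unimodular constant, the Blaschke product $D$.

**Step 5: $C$ factors through $B$.** We read the last formula on $\mathbb T$. For $w\in\mathbb T$ we have $|D(w)|=1$ and $|C(z)|=1$ for all $n$ points $z$ of the fiber. A mean of $n$ unimodular numbers has modulus $1$ only if they are all equal. So $D(w)=\bar\varepsilon C(z)$ for each $z\in B^{-1}(w)$, that is, $C(z)=\varepsilon D(B(z))$ for all $z\in\mathbb T$. By the identity theorem $C=(\varepsilon D)\circ B$. Comparing degrees, $mn=dn$, so $d=m$ and $\varepsilon D\in\mathcal B_m$. Finally $\|\varepsilon D\|_E=\tau$ by Step 2, so $\varepsilon D$ is minimal of degree $m$ for $E$ and is mapped to $C$. $\square$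

The bijection commutes with multiplication by unimodular constants. So when $E$ has more than $m$ points, the minimal product of degree $m$ for $E$ is unique up to a unimodular factor if and only if the minimal product of degree $mn$ for $B^{-1}(E)$ is. For example, from $E=\{\pm s\}$ and $B=z^2$ we learn that the minimal products of degree $2$ for the four points $z^4=s^2$ are exactly $e^{i\theta}z^2$.

## 10. The case $\tau_m(E)=0$ and the number $(m+1)n-1$

The hypothesis of part 2 cannot be dropped. Take $m=n=2$, $B(z)=z^2$, $E=\{0\}$. Then $\tau_2(E)=0$ and $B^{-1}(E)=\{0\}$, and every $C\in\mathcal B_4$ with $C(0)=0$ is minimal. The product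
$$C(z)=z\left(\frac{z-1/2}{1-z/2}\right)^3$$
vanishes at $1/2$ but not at $-1/2$, so it is not a function of $z^2$. The proof in Section 9 uses $\tau>0$ in Step 2, to get $P^*(w_0)$ and $p(w_0)$ from the chain (5).

The zero count in Proposition 4 is sharp: one more zero would be too many. Suppose $\tau_m(E)>0$ and let $T_{m+1}$ be minimal of degree $m+1$ for $E$. The matrix function $\Psi=T_{m+1}I_n$ is analytic near $\overline{\mathbb D}$ and unitary on $\mathbb T$, its determinant $T_{m+1}^n$ has $(m+1)n$ zeros in $\mathbb D$, and $\max_E\|\Psi\|=\tau_{m+1}(E)$. If $T$ is minimal of degree $m$, then $zT\in\mathcal B_{m+1}$ and $\|zT\|_E\le\max_{z\in E}|z|\cdot\tau_m(E)<\tau_m(E)$. So $\max_E\|\Psi\|<\tau_m(E)$, and the conclusion of Proposition 4 fails for this $\Psi$.
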